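\title{A quadratic lower bound for monotone networks computing the Boolean convolution}

\begin{abstract}
We prove that every network of binary $\wedge$-gates and $\vee$-gates that computes a semi-disjoint bilinear form with $N$ prime implicants contains at least $N/36$ $\wedge$-gates. For the $n$th degree Boolean convolution this gives $n^2/36$ $\wedge$-gates, so its monotone network complexity is $\Theta(n^2)$; in particular it is $\Omega((n/\log n)^2)$, which answers the question that motivates the paper. We also show that the convolution needs $\Omega(n^2/\log n)$ $\vee$-gates, however many $\wedge$-gates are used. Both proofs choose the $y$-variables at random, follow for each prime implicant a path of gates that separate two test inputs, charge the prime implicant to one wire of this path, and bound the expected charge of a wire.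
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$. The \emph{$n$th degree Boolean convolution} has the inputs $x_0,\dots,x_{n-1},y_0,\dots,y_{n-1}$ and the $n$ outputs
\begin{equation}\label{eq:conv}
z_k=\bigvee_{\substack{0\le i,j\le n-1\\ i+j\equiv k\!\!\pmod n}}x_i\wedge y_j\qquad(0\le k\le n-1).
\end{equation}
If $X,Y\subseteq\mathbb Z_n$ are the sets of indices of the $x$- and $y$-variables with value $1$, then $z_k=1$ exactly when $k\in X+Y$: the convolution computes sumsets in $\mathbb Z_n$.

A \emph{monotone network} is a finite acyclic directed graph whose nodes are \emph{inputs}, which have no incoming wire and are labeled by a variable, and \emph{gates}, which have two incoming wires and are labeled $\wedge$ or $\vee$. We also allow the constants $0$ and $1$ as inputs; this only strengthens lower bounds. Every node computes a Boolean function, denoted by the same letter as the node, and the network computes a set of functions if each of them is computed by some node. The \emph{monotone network complexity} of a set of functions is the least number of gates in a monotone network that computes it.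

Formula \eqref{eq:conv} is itself a network: form the $n^2$ products and join them by $n-1$ $\vee$-gates per output. This \emph{naive network} has $n^2$ $\wedge$-gates and $n^2-n$ $\vee$-gates. The evident ways to save gates are to reuse a product in two outputs and to apply the distributive law $xy\vee xy'=x(y\vee y')$ inside one output. Neither is available. Recall that a \emph{prime implicant} of a monotone function $f$ is a minimal conjunction of variables whose truth forces $f=1$. The prime implicants of $z_k$ are the $n$ products in \eqref{eq:conv}; distinct outputs share none of them, and every variable occurs in exactly one prime implicant of each output. So one guesses that the complexity has order $n^2$.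

This is not a proof, because a network need not imitate the formula. The gate
\begin{equation}\label{eq:big}
g=(x_0\vee\dots\vee x_{n-1})\wedge(y_0\vee\dots\vee y_{n-1})=z_0\vee\dots\vee z_{n-1}
\end{equation}
forms all $n^2$ products with a single $\wedge$-gate, and since $z_k\le g$, a network may obtain $z_k$ from $g$ by cutting away the unwanted products with further $\wedge$-gates, sharing this work among the outputs. A lower bound has to show that no such scheme is cheap.

A lower bound $\Omega(n^{3/2})$ is known for the number of $\vee$-gates in a monotone network for the convolution, and also for the number of $\wedge$-gates. In the words of \cite{source}: ``Although it is widely believed that the optimal monotone network for the computation of the $n$th degree convolution contains $n^2$ $\wedge$-gates and $n^2-n$ $\vee$-gates, no lower bound better than $\Omega(n^{3/2})$ for the monotone network complexity has been proved so far.'' The following problem is posed there.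

\medskip
\noindent\textbf{Problem.} \emph{Is there a constant $c>0$ such that, for all sufficiently large $n$, every monotone network computing the $n$th degree Boolean convolution has at least $c\,(n/\log n)^2$ gates?}
\medskip

The answer is yes, and the logarithms can be removed. The proof for $\wedge$-gates uses only the two properties of prime implicants noted above, so we state it in that generality. Let $I,J,K$ be finite sets, with variables $x_i$ $(i\in I)$ and $y_j$ $(j\in J)$. A set $M\subseteq I\times J$ is a \emph{matching} if no two of its pairs share a first or a second coordinate. A \emph{semi-disjoint bilinear form} is given by pairwise disjoint matchings $M_k\subseteq I\times J$ $(k\in K)$; its outputs are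
\[
z_k=\bigvee_{(i,j)\in M_k}x_i\wedge y_j\qquad(k\in K),
\]
and $N=\sum_k|M_k|$ is its number of prime implicants. For the convolution, $I=J=K=\mathbb Z_n$, $M_k=\{(i,j):i+j=k\}$ and $N=n^2$. Another example is the Boolean product $z_{ac}=\bigvee_b x_{ab}\wedge y_{bc}$ of two $m\times m$ matrices, with $N=m^3$.

\begin{theorem}\label{thm:and}
Every monotone network computing a semi-disjoint bilinear form with $N$ prime implicants contains at least $N/36$ $\wedge$-gates.
\end{theorem}

\begin{corollary}\label{cor:conv}
For every $n\ge2$, every monotone network for the $n$th degree convolution has at least $n^2/36$ $\wedge$-gates, and hence at least $c\,(n/\log n)^2$ gates for a constant $c>0$. Both the number of $\wedge$-gates needed and the monotone network complexity are $\Theta(n^2)$.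
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:and} with $N=n^2$ and note that $\log n\ge\log2$. The upper bounds come from the naive network.
\end{proof}

\begin{theorem}\label{thm:or}
Let $\lambda=\lceil2\ln n/\ln(4/3)\rceil$. If $\lambda<n$, which holds for all $n\ge30$, then every monotone network for the $n$th degree convolution contains at least $n^2/(6\lambda)=\Omega(n^2/\log n)$ $\vee$-gates, regardless of the number of $\wedge$-gates.
\end{theorem}

Section~\ref{sec:paths} attaches to each prime implicant a random path through the network, and Section~\ref{sec:prob} shows that a gate which forms many products rarely lies on such a path. Section~\ref{sec:or} then proves Theorem~\ref{thm:or}. This is the shorter argument, it already answers the Problem, and the place where it loses a logarithm dictates the design of the proof of Theorem~\ref{thm:and} in Section~\ref{sec:and}. The only external result used is K\"onig's theorem.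

\section{Test inputs and live paths}\label{sec:paths}

Fix a semi-disjoint bilinear form and a monotone network computing it, and choose a node $z_k$ for each output. Let $P=\bigcup_kM_k$, so $|P|=N$ and each $p\in P$ lies in exactly one $M_k$. We write an assignment to the variables as a pair $(X,Y)$, where $X\subseteq I$ and $Y\subseteq J$ index the variables with value $1$. Every node $g$ is monotone: $g(X,Y)\le g(X',Y')$ whenever $X\subseteq X'$ and $Y\subseteq Y'$.

\subsection*{Positive tests}
The smallest assignments with $z_k=1$ are $(\{i\},\{j\})$ with $(i,j)\in M_k$. The \emph{trace} of a node $g$ records its values on assignments of this shape: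
\[
T(g)=\{(i,j)\in I\times J:\ g(\{i\},\{j\})=1\}.
\]
We picture subsets $T\subseteq I\times J$ as $0/1$ matrices, with rows $\operatorname{row}_i(T)=\{j:(i,j)\in T\}$ and columns $\operatorname{col}_j(T)=\{i:(i,j)\in T\}$. From the definition,
\[
T(u\vee v)=T(u)\cup T(v),\qquad T(u\wedge v)=T(u)\cap T(v),
\]
\[
T(x_i)=\{i\}\times J,\qquad T(y_j)=I\times\{j\},\qquad T(z_k)=M_k.
\]
In particular, for a wire $u\to w$,
\begin{equation}\label{eq:wire}
T(u)\subseteq T(w)\ \text{ if $w$ is a $\vee$-gate},\qquad T(w)\subseteq T(u)\ \text{ if $w$ is an $\wedge$-gate}.
\end{equation}

\subsection*{Negative tests}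
Traces alone cannot expose the gate \eqref{eq:big}, whose trace is everything. Its weakness is that it equals $1$ on almost all assignments where an output has to be $0$. We therefore test on large assignments with $z_k=0$. For $i\in I$ let $\sigma_k(i)$ be the unique $j$ with $(i,j)\in M_k$ if there is one, and $\sigma_k(i)=\bot$ otherwise, where $\bot$ is a symbol that belongs to no subset of $J$. Since $M_k$ is a matching, $\sigma_k$ is well defined, and it is injective on the set where it differs from $\bot$. For $Y\subseteq J$ put
\[
X_k(Y)=\{i\in I:\sigma_k(i)\notin Y\},\qquad c_k(Y)=(X_k(Y),Y).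
\]
We have $z_k(X,Y)=0$ if and only if no $i\in X$ has $\sigma_k(i)\in Y$, that is, if and only if $X\subseteq X_k(Y)$. So $c_k(Y)$ is the largest zero of $z_k$ with $y$-part $Y$. The next lemma links the two kinds of tests.

\begin{lemma}[Forbidden rectangle]\label{lem:rect}
If $u(c_k(Y))=0$, then $T(u)$ is disjoint from $X_k(Y)\times Y$. That is, $(i,j)\in T(u)$ and $j\in Y$ imply $\sigma_k(i)\in Y$.
\end{lemma}

\begin{proof}
If $(i,j)\in T(u)$, $i\in X_k(Y)$ and $j\in Y$, then monotonicity gives $u(c_k(Y))\ge u(\{i\},\{j\})=1$.
\end{proof}

\subsection*{Live paths}
Let $p=(i,j)\in M_k$ and $j\in Y$. A node $g$ is \emph{live} for $(p,Y)$ if $p\in T(g)$ and $g(c_k(Y))=0$, that is, if $g$ separates the two tests as $z_k$ does.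

\begin{lemma}\label{lem:live}
Let $p=(i,j)\in M_k$ and $j\in Y$. There is a directed path of live nodes from an input $x_i$ to the output $z_k$.
\end{lemma}

\begin{proof}
The node $z_k$ is live. Let $w$ be a live gate with predecessors $u,v$. If $w=u\vee v$, then both $u$ and $v$ vanish at $c_k(Y)$ and one of them has $p$ in its trace; that one is live. If $w=u\wedge v$, then both have $p$ in their traces and one of them vanishes at $c_k(Y)$; that one is live. Descending from $z_k$ in this way, we reach a live input. A constant takes the same value on both tests and is not live. A variable $y_{j'}$ with $p\in T(y_{j'})$ has $j'=j\in Y$, so it equals $1$ at $c_k(Y)$ and is not live. A variable $x_{i'}$ with $p\in T(x_{i'})$ has $i'=i$.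
\end{proof}

We fix one such \emph{live path} for every $(p,Y)$. The condition $j\in Y$ is what pins down its starting point.

\begin{example}\label{ex:two}
Let $n=2$, so $M_0=\{00,11\}$ and $\sigma_0(i)=i$, where $ij$ stands for $(i,j)$. Distributing $\vee$ over $\wedge$ gives $z_0=(x_0\vee x_1)(y_0\vee y_1)(x_0\vee y_1)(x_1\vee y_0)$, so $z_0$ can be cut out of the gate $g$ of \eqref{eq:big}. The table lists the nodes of such a network (except $y_0,y_1$, which are never live), their traces and their values at $c_0(\{0\})=(\{1\},\{0\})$ and $c_0(\{0,1\})=(\emptyset,\{0,1\})$.
\[
\begin{array}{l|l|c|c}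
\text{node}&\text{trace}&c_0(\{0\})&c_0(\{0,1\})\\ \hline
x_0&00,01&0&0\\
x_1&10,11&1&0\\
a=x_0\vee x_1&00,01,10,11&1&0\\
b=y_0\vee y_1&00,01,10,11&1&1\\
g=a\wedge b&00,01,10,11&1&0\\
d=x_0\vee y_1&00,01,11&0&1\\
f=x_1\vee y_0&00,10,11&1&1\\
h=g\wedge d&00,01,11&0&0\\
z_0=h\wedge f&00,11&0&0
\end{array}
\]
For $p=00$ and $Y=\{0\}$ the live path is $x_0,d,h,z_0$ and avoids $g$. For $Y=\{0,1\}$ the live paths of $00$ and $11$ are $x_0,a,g,h,z_0$ and $x_1,a,g,h,z_0$. These two paths coincide from $a$ on, yet different gates do the work for the two products. Row $0$ of the trace is $\{0,1\}$ at $x_0,a,g,h$ and drops to $\{0\}$ on the wire $h\to z_0$. Row $1$ is $\{0,1\}$ at $x_1,a,g$ and drops to $\{1\}$ on the wire $g\to h$. The proof of Theorem~\ref{thm:and} makes these two wires pay for $00$ and $11$, and not the wires into $g$, where the products were formed.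
\end{example}

\subsection*{Random tests and charging}
A network can prepare for one fixed $Y_0$. The disjunction
\begin{equation}\label{eq:clause}
D_{k,Y_0}=\bigvee_{i\notin X_k(Y_0)}x_i\ \vee\bigvee_{j\notin Y_0}y_j
\end{equation}
vanishes exactly on the assignments below $c_k(Y_0)$. Hence $z_k\le D_{k,Y_0}$, and a gate computing $D_{k,Y_0}$ is live for $(p,Y_0)$ for all $p=(i,j)\in M_k$ with $j\in Y_0$ at once. In the convolution, however, $c_k(Y)$ lies below $c_k(Y_0)$ only for $Y=Y_0$, so this gate serves one set out of $2^n$. The gate \eqref{eq:big} fares no better: it vanishes at $c_k(Y)$ only if $Y=\emptyset$ or $Y=\mathbb Z_n$, so it is live for some $(p,Y)$ only if $Y=\mathbb Z_n$.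

From now on $Y\subseteq J$ is uniformly random: each $j\in J$ lies in $Y$ independently with probability $1/2$. Both proofs have the following form. Let $W$ be a set of wires. For every $Y$, each $p$ in some set $P_Y\subseteq P$ is \emph{charged} to a wire in $W$ on its live path, and events $E(p;\omega)$ are given such that $E(p;\omega)$ occurs whenever $p$ is charged to $\omega$. Then $|P_Y|\le\sum_{\omega\in W}\sum_{p\in P}\mathbf 1[E(p;\omega)]$, and taking expectations,
\begin{equation}\label{eq:charge}
\mathbb E\,|P_Y|\le\sum_{\omega\in W}\operatorname{load}(\omega),\qquad \operatorname{load}(\omega)=\sum_{p\in P}\Pr[E(p;\omega)].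
\end{equation}
The left side will be about $N/2$, and $|W|$ will be twice the number of gates of one type. It remains to choose the wires so that loads are small.

\section{The probability of vanishing on a negative test}\label{sec:prob}

By Lemma~\ref{lem:rect}, a node $u$ can vanish at $c_k(Y)$ only if $Y$ satisfies the implication $j\in Y\Rightarrow\sigma_k(i)\in Y$ for each $(i,j)\in T(u)$. This implication is void if $(i,j)\in M_k$, and otherwise holds with probability at most $3/4$. The implications are not independent, even for pairs in different rows and columns, since the conclusion of one may be the premise of another. Nevertheless the bound that independence would give is valid.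

\begin{lemma}\label{lem:impl}
Let $a_1,\dots,a_t\in J$ be distinct. Let $b_1,\dots,b_t\in J\cup\{\bot\}$ satisfy $b_s\ne a_s$ for all $s$, and let those $b_s$ that differ from $\bot$ be pairwise distinct. Then
\[
\Pr[\,a_s\in Y\Rightarrow b_s\in Y\text{ for all }s\,]\le(3/4)^t.
\]
\end{lemma}

\begin{proof}
Consider the digraph with the arcs $a_s\to b_s$, using a separate copy of $\bot$ for each $s$ with $b_s=\bot$. It has no loops, and all in- and out-degrees are at most $1$, so each component with an arc is a directed path or a directed cycle of length at least $2$. Different components involve disjoint parts of $J$ and impose independent conditions, and their numbers of arcs add up to $t$. So it suffices to show that a component with $\ell\ge1$ arcs is satisfied with probability at most $(3/4)^\ell$.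

For a path with all $\ell+1$ vertices in $J$, the condition says that $Y$ meets the path in a final segment. There are $\ell+2$ final segments, including the empty one, so the probability is $(\ell+2)2^{-(\ell+1)}$. This equals $3/4$ for $\ell=1$, and passing from $\ell$ to $\ell+1$ multiplies it by $\frac{\ell+3}{2(\ell+2)}\le\frac23<\frac34$.

For a path ending in a copy of $\bot$, the condition forces all its $\ell$ vertices in $J$ out of $Y$, one after another from the end. The probability is $2^{-\ell}$.

For a cycle of length $\ell\ge2$, the set $Y$ contains all vertices or none. The probability is $2^{1-\ell}$, which is $\frac12<\frac9{16}$ for $\ell=2$ and halves with each further arc.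
\end{proof}

For $T\subseteq I\times J$ let $\nu(T)$ be the largest size of a matching contained in $T$.

\begin{lemma}\label{lem:bounds}
Let $u$ be a node, $T\subseteq T(u)$ and $k\in K$.
\begin{itemize}
\item[(a)] \emph{(Column bound)} $\Pr[\,j\in Y\text{ and }u(c_k(Y))=0\,]\le2^{-|\operatorname{col}_j(T)|}$ for every $j\in J$.
\item[(b)] \emph{(Matching bound)} $\Pr[\,u(c_k(Y))=0\,]\le(3/4)^{\nu(T\setminus M_k)}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On the event, Lemma~\ref{lem:rect} gives $\sigma_k(i)\in Y$ for all $i\in\operatorname{col}_j(T)$. If one of these values is $\bot$, the event is impossible. Otherwise they are $|\operatorname{col}_j(T)|$ distinct elements of $J$, by injectivity of $\sigma_k$, and all of them must lie in $Y$.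

(b) Let $(i_1,j_1),\dots,(i_t,j_t)$ be a maximum matching in $T\setminus M_k$, and put $a_s=j_s$, $b_s=\sigma_k(i_s)$. The $a_s$ are distinct. The $i_s$ are distinct, hence so are the $b_s\ne\bot$. Finally $b_s\ne a_s$ because $(i_s,j_s)\notin M_k$. By Lemma~\ref{lem:rect} the event implies all the implications of Lemma~\ref{lem:impl}.
\end{proof}

The matching bound is weak when $M_k$ contains most of the large matchings of $T$, as for $T=M_k$. Because the $M_k$ are disjoint, this happens for at most one output. Call $k$ \emph{dominant in $T$} if $\nu(T\setminus M_k)<\nu(T)/2$.

\begin{lemma}\label{lem:dom}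
For every $T\subseteq I\times J$, at most one $k\in K$ is dominant in $T$.
\end{lemma}

\begin{proof}
Suppose $k\ne k'$ are both dominant, and let $L$ be a maximum matching in $T$. Then $L\setminus M_k$ is a matching in $T\setminus M_k$, and $L\cap M_k$ is a matching in $T\setminus M_{k'}$ since $M_k\cap M_{k'}=\emptyset$. Both have fewer than $\nu(T)/2$ elements, so $|L|<\nu(T)$, a contradiction.
\end{proof}

So a trace with large $\nu$ makes vanishing unlikely for all outputs but one. A trace with small $\nu$ has a simple shape, by \emph{K\"onig's theorem} on bipartite graphs: for every $T\subseteq I\times J$ there are $R\subseteq I$ and $Q\subseteq J$ with $|R|+|Q|=\nu(T)$ such that every $(i,j)\in T$ has $i\in R$ or $j\in Q$. We call $(R,Q)$ a \emph{K\"onig cover} of $T$. We also use repeatedly that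
\begin{equation}\label{eq:half}
m2^{-m}\le\tfrac12\quad\text{for all integers }m\ge0,
\end{equation}
which is the inequality $2m\le2^m$. It expresses the basic trade-off: serving $m$ products at once costs a factor $2^{-m}$ in probability.

\section{The number of $\vee$-gates}\label{sec:or}

To locate a $\vee$-gate on a live path, \eqref{eq:wire} suggests following a quantity that is monotone in the trace, small at $x_i$ and large at $z_k$. In the convolution the matching number does this: it is $1$ at $x_i$ and $n$ at $z_k$. At the wire where it crosses the threshold $\lambda$ we have both tools of Section~\ref{sec:prob}: a small K\"onig cover below and a large matching above.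

\begin{proof}[Proof of Theorem~\ref{thm:or}]
Here $I=J=K=\mathbb Z_n$, $P=I\times J$ and $1\le\lambda<n$. Let $P_Y=I\times Y$, so $\mathbb E\,|P_Y|=n^2/2$. Let $p=(i,j)\in P_Y$ and $k=i+j$. Since $\nu(T(x_i))=1\le\lambda<n=\nu(T(z_k))$, the live path of $(p,Y)$ contains a wire $u\to w$ with
\begin{equation}\label{eq:cross}
\nu(T(u))\le\lambda<\nu(T(w)).
\end{equation}
By \eqref{eq:wire}, $w$ is not an $\wedge$-gate. So it is a $\vee$-gate and $T(u)\subseteq T(w)$. Charge $p$ to such a wire. As $u$ and $w$ are live, the event
\[
E(p;u,w):\qquad p\in T(u),\quad j\in Y,\quad w(c_k(Y))=0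
\]
occurs. Let $W$ be the set of wires into $\vee$-gates that satisfy \eqref{eq:cross}. Fix $(u,w)\in W$, write $E(p)=E(p;u,w)$, and take a K\"onig cover $(R,Q)$ of $T(u)$. Only pairs $p\in T(u)$ contribute to the load, and each lies in a row from $R$ or a column from $Q$.

\emph{Columns.} Let $j\in Q$ and $m=|\operatorname{col}_j(T(u))|$. The column bound for the node $w$ and the set $T(u)\subseteq T(w)$ gives $\Pr[E(p)]\le2^{-m}$ for each of the $m$ pairs of $T(u)$ in column $j$. By \eqref{eq:half} the column contributes at most $\frac12$.

\emph{Rows.} Let $i\in R$. If some $k_0$ is dominant in $T(w)$, then at most one pair $(i,j)$ of row $i$ lies in $M_{k_0}$, and it contributes at most $\Pr[j\in Y]=\frac12$. Every other pair $p$ of the row lies in some $M_k$ with $\nu(T(w)\setminus M_k)\ge\nu(T(w))/2>\lambda/2$, by Lemma~\ref{lem:dom}, and the matching bound gives $\Pr[E(p)]\le(3/4)^{\lambda/2}$. By the choice of $\lambda$ we have $(4/3)^{\lambda/2}\ge n$. There are at most $n$ such pairs, so they contribute at most $1$, and the row at most $\frac32$.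

Hence $\operatorname{load}(u,w)\le\frac32(|R|+|Q|)\le\frac32\lambda$. If the network has $s$ $\vee$-gates, then $|W|\le2s$, and \eqref{eq:charge} gives $n^2/2\le2s\cdot\frac32\lambda$, that is, $s\ge n^2/(6\lambda)$.

Finally, $\ln(4/3)>0.2876$ gives $2/\ln(4/3)<7$ and $\lambda\le7\ln n+1$. At $n=30$ this is less than $7\cdot3.5+1<30$, and $n-7\ln n$ increases for $n>7$. So $\lambda<n$ for $n\ge30$, and $n^2/(6\lambda)=\Omega(n^2/\log n)$.
\end{proof}

The logarithm comes from the rows. For columns, \eqref{eq:half} makes the contribution bounded whatever the length. For rows we had no such bound and had to beat their length $n$ by the factor $(3/4)^{\lambda/2}$, which forces $\lambda$, and with it the size of the cover, up to order $\log n$.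

\section{The number of $\wedge$-gates}\label{sec:and}

We now choose the charged wire so that rows obey a bound like the column bound. Adding to $J$ new elements whose variables the network does not read changes neither the network nor $N$, so we may assume $q:=|J|\ge6$.

\subsection*{The charged wire}
Let $p=(i,j)\in M_k$ with $j\in Y$ and $|Y|\ge2$. Every node $g$ on the live path of $(p,Y)$ has $j\in\operatorname{row}_i(T(g))\cap Y$. Call $g$ \emph{light} if $\operatorname{row}_i(T(g))\cap Y=\{j\}$ and \emph{heavy} if $|\operatorname{row}_i(T(g))\cap Y|\ge2$. The node $x_i$ is heavy because its row is $J$ and $|Y|\ge2$. The node $z_k$ is light because $M_k$ is a matching. So the path contains a wire $u\to w$ with $u$ heavy and $w$ light. By \eqref{eq:wire}, $w$ is not a $\vee$-gate, for otherwise it would inherit heaviness from $u$. So $w$ is an $\wedge$-gate and $T(w)\subseteq T(u)$. Charge $p$ to such a wire; Example~\ref{ex:two} shows this rule at work. For $p=(i,j)\in M_k$ and a wire $u\to w$ into an $\wedge$-gate, let $E(p)=E(p;u,w)$ be the event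
\begin{equation}\label{eq:event}
\operatorname{row}_i(T(w))\cap Y=\{j\},\qquad|\operatorname{row}_i(T(u))\cap Y|\ge2,\qquad u(c_k(Y))=0.
\end{equation}
It occurs whenever $p$ is charged to $(u,w)$, and it is impossible unless $p\in T(w)$.

\begin{proposition}\label{prop:load}
For every wire $u\to w$ into an $\wedge$-gate, $\sum_{p\in P}\Pr[E(p;u,w)]<8.52$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:and} from Proposition~\ref{prop:load}]
A pair $(i,j)\in P$ is charged when $j\in Y$ and $Y\ne\{j\}$, which has probability $\frac12-2^{-q}\ge\frac{31}{64}$. If the network has $s$ $\wedge$-gates, they have $2s$ incoming wires, and \eqref{eq:charge} gives $\frac{31}{64}N\le2s\cdot8.52$. Since $64\cdot2\cdot8.52=1090.56<1116=31\cdot36$, we obtain $s\ge N/36$.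
\end{proof}

\subsection*{Four model wires}
The following wires in networks for the convolution show which part of \eqref{eq:event} keeps the load small in which situation.
\begin{enumerate}
\item \emph{A long row:} $u=x_i$, $w=u\wedge\bigvee_{j\in B}y_j$. The trace $T(w)=\{i\}\times B$ has $|B|$ pairs, and lightness of $w$ requires $B\cap Y=\{j\}$. The load is at most $|B|2^{-|B|}$.
\item \emph{A long column:} $u=\bigvee_{i\in A}x_i$, $w=u\wedge y_j$. Here $T(w)=A\times\{j\}$, and the column bound gives load at most $|A|2^{-|A|}$.
\item \emph{Two matchings:} $u=z_0\vee z_1\vee z_2$, $w=u\wedge(z_0\vee z_1)$, with $n\ge3$. Now $T(w)=M_0\cup M_1$ has short rows and columns, but removing either matching leaves the other, and the matching bound gives load at most $2n(3/4)^n$.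
\item \emph{One matching:} $u=z_k\vee v$, $w=u\wedge z_k$, so $T(w)=M_k$. Rows and columns have length $1$ and $T(w)\setminus M_k$ is empty, so the three arguments above give only $\frac12$ per pair and $n/2$ in total. Here heaviness of $u$ is needed: if $T(u)=M_k$ then $u$ is never heavy and the load is $0$, and if $T(u)$ has one further pair then only one row can be heavy and the load is at most $1$.
\end{enumerate}
In the last case, many further pairs in $T(u)$ allow many heavy rows, but each further pair is also an implication that $Y$ must satisfy. The next lemma shows that the second effect wins.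

\subsection*{Heavy rows}

\begin{lemma}\label{lem:heavy}
Let $u$ be a node and $k\in K$. Let $H$ be the number of $i\in I$ with $\sigma_k(i)\ne\bot$ and $|\operatorname{row}_i(T(u))\cap Y|\ge2$. Then
\[
\mathbb E\big[\mathbf 1[u(c_k(Y))=0]\cdot H\big]<3.04.
\]
\end{lemma}

\begin{proof}
We collect the implications of Lemma~\ref{lem:rect} in a digraph $G$ on the vertex set $J$, with an arc $j'\to\sigma_k(i)$ for every $(i,j')\in T(u)$ such that $\sigma_k(i)\ne\bot$ and $\sigma_k(i)\ne j'$. It has no loops. Call $Y$ \emph{closed} if $a\in Y$ implies $b\in Y$ for every arc $a\to b$. By Lemma~\ref{lem:rect}, $u(c_k(Y))=0$ implies that $Y$ is closed. If $i$ is counted by $H$, then $\operatorname{row}_i(T(u))\cap Y$ contains some $j'\ne\sigma_k(i)$, so the vertex $\sigma_k(i)$ has an in-neighbor in $Y$. As $\sigma_k$ is injective, $H\le H'$, where $H'$ is the number of vertices with an in-neighbor in $Y$. It suffices to bound $\mathbb E[\mathbf 1[Y\text{ closed}]\cdot H']$.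

Degrees in $G$ are unrestricted, so Lemma~\ref{lem:impl} does not apply directly. We repeat the dichotomy between matchings and covers inside $G$. Take a maximal family of pairwise vertex-disjoint arcs, say $\mu$ of them, and let $V_0$ be the set of their $2\mu$ endpoints. The $\mu$ arcs impose independent conditions of probability $3/4$ each, so $\Pr[Y\text{ closed}]\le(3/4)^\mu$. By maximality every arc of $G$ has an endpoint in $V_0$. Let $O$ be the set of vertices outside $V_0$ that have an in-neighbor in $Y\cap V_0$. If $v\notin V_0$ has an in-neighbor $a\in Y$, then $a\in V_0$, so $v\in O$. Therefore $H'\le2\mu+|O|$. A closed $Y$ contains $O$. The set $O$ is determined by $Y\cap V_0$ and is disjoint from $V_0$, so conditionally on $Y\cap V_0$ the event $O\subseteq Y$ has probability $2^{-|O|}$. Using \eqref{eq:half},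
\[
\mathbb E\big[\mathbf 1[Y\text{ closed}]\cdot H'\big]\le2\mu(3/4)^\mu+\mathbb E\big[|O|\,2^{-|O|}\big]\le2\mu(3/4)^\mu+\tfrac12 .
\]
The ratio of consecutive values of $2\mu(3/4)^\mu$ is $\frac{3(\mu+1)}{4\mu}$, which is greater than, equal to or less than $1$ according as $\mu<3$, $\mu=3$ or $\mu>3$. So the maximum is $6\cdot\frac{27}{64}=2.53125$, attained at $\mu=3,4$, and $2.53125+0.5<3.04$.
\end{proof}

\subsection*{The load of a wire}

\begin{proof}[Proof of Proposition~\ref{prop:load}]
Put $T=T(w)\subseteq T(u)$, $\nu=\nu(T)$, $\ell_i=|\operatorname{row}_i(T)|$ and $m_j=|\operatorname{col}_j(T)|$. Only pairs $p\in T\cap P$ contribute. For $p=(i,j)\in T\cap M_k$ we have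
\begin{equation}\label{eq:three}
\Pr[E(p)]\le2^{-\ell_i},\qquad\Pr[E(p)]\le2^{-m_j},\qquad\Pr[E(p)]\le(3/4)^{\nu(T\setminus M_k)}.
\end{equation}
The first bound holds because $\operatorname{row}_i(T)\cap Y=\{j\}$ prescribes $Y$ on $\ell_i$ elements. The other two are Lemma~\ref{lem:bounds} for the node $u$ and the set $T$, since $E(p)$ implies $j\in Y$ and $u(c_k(Y))=0$. We split the sum according to Lemma~\ref{lem:dom}.

\emph{Pairs in $M_k$ with $k$ not dominant in $T$.} The third bound gives $\Pr[E(p)]\le(3/4)^{\nu/2}$. Let $(R,Q)$ be a K\"onig cover of $T$. The row and column bounds make each line of the cover contribute a bounded amount, but there are $\nu$ lines; the matching bound decays in $\nu$, but ignores the lengths of the lines. We need both effects at once, and we get them from $\min(\alpha,\beta)\le\sqrt{\alpha\beta}$: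
\[
\Pr[E(p)]\le(3/4)^{\nu/4}2^{-\ell_i/2},\qquad\Pr[E(p)]\le(3/4)^{\nu/4}2^{-m_j/2}.
\]
We use the first bound if $i\in R$ and the second otherwise, when $j\in Q$. Row $i$ of $T$ has $\ell_i$ pairs and column $j$ has $m_j$, so these pairs contribute at most
\[
(3/4)^{\nu/4}\Big(\sum_{i\in R}\ell_i2^{-\ell_i/2}+\sum_{j\in Q}m_j2^{-m_j/2}\Big)\le\nu(3/4)^{\nu/4}\cdot\max_{m\ge0}m2^{-m/2},
\]
the maximum being over integers. The ratio of consecutive values of $m2^{-m/2}$ is $\frac{m+1}{m\sqrt2}$, which exceeds $1$ exactly for $m\le2$, so the maximum is $3/(2\sqrt2)<1.07$, at $m=3$. For $\gamma>0$ the function $t\,e^{-\gamma t}$ has maximum $1/(e\gamma)$, at $t=1/\gamma$. With $\gamma=\frac14\ln(4/3)$ this gives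
\[
\nu(3/4)^{\nu/4}\le\frac4{e\ln(4/3)}<\frac4{2.718\cdot0.2876}<5.12.
\]
The contribution is at most $5.12\cdot1.07<5.48$.

\emph{Pairs in $M_{k_0}$, if $k_0$ is dominant in $T$.} These pairs have the form $p=(i,\sigma_{k_0}(i))$, one for each row at most. If $E(p)$ occurs, then $u(c_{k_0}(Y))=0$ and $i$ is counted by the number $H$ of Lemma~\ref{lem:heavy} for $u$ and $k_0$. So the number of such $p$ for which $E(p)$ occurs is at most $\mathbf 1[u(c_{k_0}(Y))=0]\cdot H$, and the contribution is less than $3.04$.

The load is less than $5.48+3.04=8.52$.
\end{proof}

Lemma~\ref{lem:heavy} holds for every $k$, but it costs a constant per output. It is affordable because Lemma~\ref{lem:dom} leaves only one output to which it must be applied.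

\section{Sharpness and the role of the hypotheses}\label{sec:remarks}

Theorem~\ref{thm:and} is optimal up to the constant factor for every semi-disjoint bilinear form: computing all products separately takes $N$ $\wedge$-gates and at most $N$ $\vee$-gates. For the convolution we do not obtain the exact values $n^2$ and $n^2-n$ of the quoted belief, and for $\vee$-gates alone we prove only $\Omega(n^2/\log n)$.

The hypotheses of Theorem~\ref{thm:and} enter as follows.
\begin{itemize}
\item \emph{Disjointness of the $M_k$} is used in Lemma~\ref{lem:dom}. Without it, $m$ outputs all equal to $x_1\wedge y_1$ have $\sum_k|M_k|=m$ and need one gate.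
\item \emph{At most one pair of $M_k$ per row} makes $\sigma_k$ well defined and $z_k$ light. Without it, the single output $x_1\wedge(y_1\vee\dots\vee y_m)$ has $m$ prime implicants and needs one $\wedge$-gate.
\item \emph{At most one pair of $M_k$ per column} is the injectivity of $\sigma_k$, used in Lemmas~\ref{lem:bounds} and~\ref{lem:heavy}. The output $(x_1\vee\dots\vee x_m)\wedge y_1$ shows that it cannot be dropped.
\item \emph{Monotonicity} gives Lemma~\ref{lem:rect}, and the absence of negations gives Lemma~\ref{lem:live}: the predecessor of a live negation gate would take the opposite values on the two tests and would not be live.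
\item \emph{Fan-in two} is used only to pass from wires to gates. With $\wedge$-gates of unbounded fan-in, one $\wedge$-gate per output suffices, since $z_k=\bigwedge_{Y_0\subseteq J}D_{k,Y_0}$ with the disjunctions \eqref{eq:clause}: each satisfies $z_k\le D_{k,Y_0}$, and a zero $(X,Y)$ of $z_k$ lies below $c_k(Y)$ and is therefore a zero of $D_{k,Y}$.
\end{itemize}
Theorem~\ref{thm:or} uses in addition that the matchings $M_k$ are larger than the threshold $\lambda$. Some condition of this kind is necessary: a form in which every $M_k$ is a single pair needs no $\vee$-gate at all.

\begin{thebibliography}{9}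

\bibitem{source}
doi:10.1007/978-3-642-03456-5,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-642-03456-5.pdf}

\end{thebibliography}
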